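# The complement of a union of $n$ cosets: the sharp bound $|G|/2^n$ and its equality case

## Cosets, uncovered sets, translates, and rank

Throughout, $G$ is a group with identity $1$, and $[n]=\{1,\dots,n\}$.

**Cosets.** A left coset of a subgroup $H\le G$ is a set $gH$, a right coset is a set $Hd$. The set of left cosets is $G/H$. We use constantly that
$$yH=zH\iff z^{-1}y\in H .$$
Every right coset is a left coset, of a possibly different subgroup, since $Hd=d(d^{-1}Hd)$; similarly $gH=(gHg^{-1})g$. So for a single coset it does not matter which side we write. For several cosets of *one common* subgroup it does matter.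

*Example.* In $S_3$, composing permutations from right to left, let $H=\{1,(12)\}$. Then $(13)H=\{(13),(123)\}$ and $(23)H=\{(23),(132)\}$, while $H(13)=\{(13),(132)\}$. The left cosets $H,(13)H,(23)H$ partition $S_3$, and $H(13)$ is not one of them.

**Uncovered set.** Given cosets $C_1,\dots,C_n$ of subgroups of $G$, their uncovered set is $A=G\setminus(C_1\cup\dots\cup C_n)$.

*Example.* In $(\mathbb Z/2)^n$ let $C_i=\{x:x_i=1\}$, which is a coset of $\{x:x_i=0\}$. A point is uncovered exactly when all its coordinates are $0$, so $A=\{0\}$.

**Translates.** A left translate of $A\subseteq G$ is a set $xA$, a right translate is a set $Ax$. If $G$ is finite and is a union of $r$ left translates of $A$, then $|G|\le r|A|$.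

*Example.* In $\mathbb Z/3$ let $A=\{0,2\}$. Then $A\cup(1+A)=\{0,2\}\cup\{1,0\}=\mathbb Z/3$, so two translates cover.

**Classes of cosets.** A list of cosets is divided into classes if it is partitioned into sublists, each consisting of left cosets of one common subgroup, or of right cosets of one common subgroup. The sizes $t_1,\dots,t_k\ge1$ of the classes satisfy $t_1+\dots+t_k=n$.

*Example.* In $S_3$, the list $(13)H,(23)H$ above can be taken as one class of size $2$, or as two classes of size $1$. In both cases $A=H$.

**Invariant finitely additive measure.** A left-invariant finitely additive probability measure on $G$ assigns to every subset $B\subseteq G$ a number $\mu(B)\in[0,1]$ with $\mu(G)=1$, $\mu(B\cup B')=\mu(B)+\mu(B')$ for disjoint $B,B'$, and $\mu(xB)=\mu(B)$.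

*Examples.* On a finite group, $\mu(B)=|B|/|G|$. On $\mathbb Z$, fix a nonprincipal ultrafilter on the positive integers and let $\mu(B)$ be the limit of $|B\cap[1,N]|/N$ along it. Limits of bounded sequences along an ultrafilter exist and are additive, and $|(B+c)\cap[1,N]|$ differs from $|B\cap[1,N]|$ by at most $|c|$, so $\mu$ is invariant. For instance $\mu(m\mathbb Z)=1/m$, because $\mathbb Z$ is the disjoint union of $m$ translates of $m\mathbb Z$.

**Permanent.** The permanent of an $m\times m$ matrix $(a_{ij})$ is $\sum_{\sigma\in S_m}\prod_i a_{i\sigma(i)}$. For a $0$–$1$ matrix it counts the permutations $\sigma$ with $a_{i\sigma(i)}=1$ for all $i$.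

*Example.* If $a_{ij}=1$ exactly when $i\le j$, then $\sigma$ is counted if and only if $\sigma(i)\ge i$ for all $i$, which forces $\sigma(m)=m$, then $\sigma(m-1)=m-1$, and so on. The permanent is $1$.

**The subgroup $O^2(G)$.** For a finite group $G$, $O^2(G)$ is the subgroup generated by all elements of odd order. It is normal, since conjugation preserves orders. The quotient $G/O^2(G)$ is a $2$-group: every $g\in G$ is a product of commuting elements of $2$-power order and of odd order, the second factor dies in the quotient, so every element of the quotient has $2$-power order, and Cauchy's theorem applies.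

*Examples.* $O^2(S_3)=A_3$. Since the $3$-cycles generate $A_4$, $O^2(A_4)=A_4$. In a $2$-group, $O^2(G)=1$.

**Bipartite graph.** A graph is bipartite if its vertices can be colored with $0$ and $1$ so that adjacent vertices get different colors. Along a walk the colors alternate, so a bipartite graph has no closed walk of odd length.

*Example.* On the vertex set $\mathbb Z/m$ with edges $\{x,x+1\}$, the graph is bipartite for $m=4$ (color by parity) and not for $m=3$ (a triangle).

**Rank.** If a function $M(x,y)$ with values in a field is a sum of $R$ terms of the form $u(x)v(y)$, then every finite submatrix of $M$ has rank at most $R$, since each term gives a matrix of rank at most $1$. And an $r\times r$ triangular matrix with nonzero diagonal has rank $r$.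

*Example.* $M(x,y)=y-x=1\cdot y+(-x)\cdot 1$ has rank at most $2$, no matter how many values $x$ and $y$ take.

We also recall: a nonempty intersection of left cosets $g_1H_1\cap g_2H_2$ is a left coset of $H_1\cap H_2$ (if $u$ lies in it, the two cosets are $uH_1$ and $uH_2$, and they intersect in $u(H_1\cap H_2)$); every proper subgroup of a finite $2$-group lies in a maximal subgroup, and maximal subgroups of finite $2$-groups have index $2$; and $|QK|=|Q||K|/|Q\cap K|$ for subgroups $Q,K$ of a finite group.

## How small can a nonempty uncovered set be?

Let $G$ be finite and suppose $n$ cosets do not cover $G$. Can they nearly cover it? It is known that they cannot: there is $\gamma_n<1$, depending only on $n$, with $|g_1H_1\cup\dots\cup g_nH_n|\le\gamma_n|G|$; more precisely, at least $|G|/(2\,n!)$ elements are left out. The example in $(\mathbb Z/2)^n$ shows that one cannot guarantee more than $|G|/2^n$ uncovered elements. The conjecture, from "On The Size Of Coset Unions" (https://brauersuzuki.github.io/pdfs/unioncosets.pdf), is that this example is the worst: $\gamma_n=(2^n-1)/2^n$ is the best possible constant for every $n$. In special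 cases this is known. The numbers $2\,n!$ and $2^n$ agree for $n=1,2$, and for $n=3$ they are $12$ and $8$.

The conjecture is true.

**Theorem 1.** Let $G$ be a finite group, $n\ge1$, and let $g_1H_1,\dots,g_nH_n$ be cosets of subgroups with $A:=G\setminus\bigcup_i g_iH_i\ne\emptyset$. Then $|A|\ge|G|/2^n$. The constant $2^{-n}$ is best possible for every $n$, so $\gamma_n=(2^n-1)/2^n$.

After proving it we will strengthen it (Theorem 2, for all groups and with multiplicities) and then determine the case of equality (Theorem 3).

## One and two cosets by hand

For $n=1$, the coset is not all of $G$, so $H_1$ has index at least $2$ and $|A|=|G|-|H_1|\ge|G|/2$.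

For $n=2$, neither index is $1$. If both indices are at least $3$, the union has at most $\frac23|G|$ elements and $|A|\ge|G|/3$. Otherwise one index, say that of $H_1$, is $2$. The complement of $g_1H_1$ is then a single left coset $U$ of $H_1$, and $A=U\setminus g_2H_2$. The set $U\cap g_2H_2$ is empty or a coset of $H_1\cap H_2$. In the first case $|A|=|G|/2$. In the second, $A\neq\emptyset$ says $|H_1\cap H_2|<|H_1|$, so $|H_1\cap H_2|\le|H_1|/2$ by Lagrange, and $|A|\ge|H_1|/2=|G|/4$.

## Restricting to one coset of $H_n$, and the lost factor $|G:H_n|$

The case $n=2$ suggests induction on $n$. Pick $a\in A$ and look inside the left coset $aH_n$. It differs from $g_nH_n$, hence is disjoint from it. Each other $g_iH_i$ meets $aH_n$ in the empty set or in a coset of $H_i\cap H_n$. After multiplying by $a^{-1}$ we have at most $n-1$ cosets in the group $H_n$ that do not cover it, so by induction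
$$|A\cap aH_n|\ge |H_n|/2^{n-1}.$$
If $|G:H_n|=2$ this is exactly $|G|/2^n$. If $|G:H_n|=h>2$, one coset gives only $|G|/(h2^{n-1})$, and to finish we would want $A$ to meet at least $h/2$ of the $h$ left cosets of $H_n$.

That is where it stops, because the wish is false. In $G=(\mathbb Z/3)^2$ take the four cosets $x=1$, $x=2$, $y=1$, $y=2$. Then $A=\{(0,0)\}$, and whichever coset we call the last one, $A$ meets only one of the three cosets of its subgroup. The induction gives $|G|/(3\cdot 2^3)=|G|/24$, short of $|G|/16$. (In this example one can repair the count, since one of the three other cosets is parallel to the last one and misses $aH_n$, which improves the bound to $|G|/(3\cdot2^2)$. In general the argument gives no control over how many cosets of $H_n$ the set $A$ meets.) The index $|G:H_n|$ is unbounded, the target depends only on $n$, and we need a method in which the index never enters.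

## A matrix of rank two with prescribed zeros

Change the goal: show that *few translates of $A$ cover $G$*. If $2^n$ left translates suffice, then $|G|\le2^n|A|$.

A translate $xA$ contains $y$ exactly when $x^{-1}y\in A$. So covering is a question about the $G\times G$ matrix with entry $1$ at $(x,y)$ when $x^{-1}y\in A$ and $0$ otherwise. If we choose translates greedily, each new $x_{l+1}$ outside the union of $x_1A,\dots,x_lA$, then the entries at $(x_j,x_l)$ with $j<l$ vanish, and we see a triangular submatrix. So the number of steps is at most the rank.

But the rank of this $0$–$1$ matrix may be large. Already for one coset, the matrix that tests $yH\ne xgH$ is, up to the arrangement and repetition of rows and columns, the all-ones matrix minus the identity, of size $h=|G:H|$. For $h=3$ this is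
$$\begin{pmatrix}0&1&1\\1&0&1\\1&1&0\end{pmatrix},$$
with eigenvalues $2,-1,-1$ and rank $3$. The index is back.

The greedy argument, however, uses only *where the zeros are*. We may replace the nonzero entries by any nonzero numbers. Label the rows and columns by distinct numbers and take differences:
$$\begin{pmatrix}0&1&2\\-1&0&1\\-2&-1&0\end{pmatrix}\qquad\text{(entry }b-a,\ a,b\in\{0,1,2\}).$$
The zeros are the same, and the rank is $2$, for every index $h\ge2$. Multiplying $n$ such tests entry by entry gives a function that is a sum of $2^n$ products $u(x)v(y)$. That is the proof.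

Here it is on $G=\mathbb Z/3$ with the one coset $\{1\}$ of the trivial subgroup, so $A=\{0,2\}$. Label the elements by the integers $0,1,2$. The entry at $(x,y)$ is (label of $y$) minus (label of $x+1$):
$$\begin{pmatrix}-1&0&1\\-2&-1&0\\0&1&2\end{pmatrix}.$$
It vanishes exactly at $y=x+1$. Greedily: $x_1=0$, with $x_1+A=\{0,2\}$; then $x_2=1$, with $x_2+A=\{1,0\}$; now everything is covered. The submatrix on $\{0,1\}$ is $\begin{pmatrix}-1&0\\-2&-1\end{pmatrix}$, triangular with nonzero diagonal.

## Proof that $|A|\ge|G|/2^n$

**Step 1: arrange $1\in A$.** We need this for the diagonal of the triangular matrix. Pick $a\in A$ and replace every $g_i$ by $a^{-1}g_i$. The union is multiplied by $a^{-1}$ on the left, so $A$ becomes $a^{-1}A$, of the same size and containing $1$. The $H_i$ do not change.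

**Step 2: build a matrix whose zeros describe $A$.** For each $i$ choose an injective map $\lambda_i:G/H_i\to\mathbb Q$, and put
$$M(x,y)=\prod_{i=1}^n\bigl(\lambda_i(yH_i)-\lambda_i(xg_iH_i)\bigr),\qquad x,y\in G.$$
By injectivity, $M(x,y)\ne0$ if and only if $yH_i\ne xg_iH_i$ for all $i$. Now $yH_i=xg_iH_i$ means $g_i^{-1}x^{-1}y\in H_i$, that is, $x^{-1}y\in g_iH_i$. Hence
$$M(x,y)\ne0\iff x^{-1}y\in A. \tag{1}$$

**Step 3: bound the rank.** Expand the product. For each $i$ we choose the first or the second term of the difference; let $S\subseteq[n]$ be the set of $i$ where we choose the first. Then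
$$M(x,y)=\sum_{S\subseteq[n]}\varphi_S(y)\psi_S(x),\qquad \varphi_S(y)=\prod_{i\in S}\lambda_i(yH_i),\quad \psi_S(x)=\prod_{i\notin S}\bigl(-\lambda_i(xg_iH_i)\bigr). \tag{2}$$
There are $2^n$ terms, so $\operatorname{rank}M\le2^n$.

**Step 4: cover greedily and read off a triangular submatrix.** Choose $x_1\in G$ arbitrarily. Given $x_1,\dots,x_l$, if $\bigcup_{j\le l}x_jA\ne G$, choose $x_{l+1}$ outside this union; otherwise stop. Since $1\in A$, each $x_j$ lies in $x_jA$, so the chosen elements are distinct and the process stops, say with $x_1,\dots,x_r$. Then $G=\bigcup_{j\le r}x_jA$, so $|G|\le r|A|$.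

For $j<l$ we have $x_l\notin x_jA$, that is, $x_j^{-1}x_l\notin A$, so $M(x_j,x_l)=0$ by (1). Also $x_j^{-1}x_j=1\in A$, so $M(x_j,x_j)\ne0$. The matrix $(M(x_j,x_l))_{j,l\le r}$ is triangular with nonzero diagonal, so $r\le\operatorname{rank}M\le2^n$. Therefore $|G|\le2^n|A|$.

**Step 5: sharpness.** In $(\mathbb Z/2)^n$ with the cosets $\{x:x_i=1\}$ exactly one element is uncovered, and $1=|G|/2^n$. This proves Theorem 1. $\blacksquare$

## Arbitrary groups, left and right classes, multiplicities

The proof never used the indices, and finiteness only to turn translates into sizes and to stop the greedy process. It is also wasteful when several cosets belong to the same subgroup. For the $n$ nonzero singletons in $\mathbb Z/(n+1)$, the $n$ factors are all linear in the *same* quantity $\lambda(y)$, so their product is a polynomial of degree $n$ in $\lambda(y)$ and needs $n+1$ terms, not $2^n$.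

**Theorem 2.** Let $G$ be any group, possibly infinite. Let $C_1,\dots,C_n$ be cosets of subgroups of any index, with $A:=G\setminus\bigcup C_i\ne\emptyset$. Suppose the list $C_1,\dots,C_n$ is partitioned into classes of sizes $t_1,\dots,t_k$, where each class consists either of left cosets of one common subgroup or of right cosets of one common subgroup. Put $R=\prod_{j=1}^k(t_j+1)\ (\le2^n)$. Then $G$ is a union of at most $R$ left translates of $A$, and also of at most $R$ right translates of $A$. In particular:

* if $G$ is finite, then $|A|\ge|G|/\prod_j(t_j+1)$;
* if $\mu$ is a left-invariant finitely additive probability measure on all subsets of $G$, then $\mu(A)\ge1/\prod_j(t_j+1)\ge2^{-n}$.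

For every $(t_1,\dots,t_k)$ the constant $1/\prod_j(t_j+1)$ is best possible.

**Step 1: arrange $1\in A$ without disturbing the classes.** Let $a\in A$ and multiply everything by $a^{-1}$ on the left. A left class stays a left class of the same subgroup, as $a^{-1}(gH)=(a^{-1}g)H$. A right class of $H$ becomes a right class of $a^{-1}Ha$, as $a^{-1}(Hd)=(a^{-1}Ha)(a^{-1}d)$. Left translates of $a^{-1}A$ are left translates of $A$, so a covering by them is what we want.

**Step 2: choose a field with enough elements.** We need injections of coset spaces into a field. Let $F$ be an infinite field with $|F|\ge|G|$, for instance the field of rational functions over $\mathbb Q$ in indeterminates $T_g$, $g\in G$. Since $|G/H|\le|G|$ for every subgroup $H$, injections $G/H\to F$ exist.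

**Step 3: one function with few terms for each class.** For each class we construct $m:G\times G\to F$ such that $m(x,y)\ne0$ if and only if $x^{-1}y$ lies in no coset of the class, and such that $m$ is a sum of $t+1$ products $u(x)v(y)$, where $t$ is the size of the class.

*Left class $g_1H,\dots,g_tH$.* Take an injection $\lambda:G/H\to F$ and put
$$m(x,y)=\prod_{s=1}^t\bigl(\lambda(yH)-\lambda(xg_sH)\bigr).$$
As before, the $s$-th factor vanishes if and only if $x^{-1}y\in g_sH$. Expanding, $m$ is a polynomial of degree $t$ in $\lambda(yH)$ with coefficients that depend only on $x$, so it is a sum of $t+1$ terms $u_e(x)\lambda(yH)^e$, $0\le e\le t$.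

*Right class $Hd_1,\dots,Hd_t$.* We move $d_s$ to the side of $y$:
$$x^{-1}y\in Hd_s\iff x^{-1}yd_s^{-1}\in H\iff xH=yd_s^{-1}H .$$
So put
$$m(x,y)=\prod_{s=1}^t\bigl(\lambda(yd_s^{-1}H)-\lambda(xH)\bigr).$$
The $s$-th factor vanishes if and only if $x^{-1}y\in Hd_s$. This time $m$ is a polynomial of degree $t$ in $\lambda(xH)$ with coefficients that depend only on $y$, again $t+1$ terms.

**Step 4: multiply and run the greedy process.** Let $M$ be the product of these functions over all classes. Then $M(x,y)\ne0\iff x^{-1}y\in A$. Multiplying out, $M$ is a sum of $R=\prod_j(t_j+1)$ terms $u(x)v(y)$, so every finite square submatrix has rank at most $R$. Choose $x_1,x_2,\dots$ greedily as in the proof of Theorem 1. If $x_1,\dots,x_l$ have been chosen, then $(M(x_i,x_j))_{i,j\le l}$ is triangular with nonzero diagonal, so $l\le R$. Hence the process stops after $r\le R$ choices, even in an infinite group, and it stops only when $G=\bigcup_{j\le r}x_jA$.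

**Step 5: right translates.** The set $A^{-1}$ is the complement of $\bigcup C_i^{-1}$. As $(gH)^{-1}=Hg^{-1}$ and $(Hd)^{-1}=d^{-1}H$, inversion turns left classes into right classes and conversely, with the same sizes. By what is proved, $G=\bigcup_{j\le r}x_jA^{-1}$ with $r\le R$. Inverting, $G=\bigcup_{j\le r}Ax_j^{-1}$.

**Step 6: consequences.** If $G$ is finite, $|G|\le R|A|$. If $\mu$ is as stated, then $1=\mu(G)\le\sum_{j\le r}\mu(x_jA)=r\mu(A)\le R\mu(A)$. Finally $t+1\le2^t$ for every integer $t\ge1$, so $R\le2^{t_1+\dots+t_k}=2^n$.

**Step 7: sharpness.** Take $G=\prod_j\mathbb Z/(t_j+1)$, and for each $j$ the class of the cosets $\{x:x_j=s\}$, $1\le s\le t_j$, of $\{x:x_j=0\}$. Then $A=\{0\}$ and $|A|=1=|G|/R$. $\blacksquare$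

*Check on $S_3$.* With $H=\{1,(12)\}$ and the single class $(13)H,(23)H$ we have $R=3$ and $A=H$, so $|A|=2=6/3$: equality in a nonabelian group.

## A lower bound for permanents

**Corollary.** If an $m\times m$ $0$–$1$ matrix has $z_i$ zeros in row $i$ and positive permanent, then its permanent is at least $m!/\prod_i(z_i+1)$.

*Proof.* Let $a_{ij}$ be the entries. For fixed $i$ and $j$, the set $\{\sigma\in S_m:\sigma(i)=j\}$ is a left coset of $\mathrm{Stab}(i)$: if $\sigma_0$ belongs to it, then $\sigma$ does if and only if $\sigma_0^{-1}\sigma$ fixes $i$. The permutations that the permanent counts are those outside all the cosets $\{\sigma:\sigma(i)=j\}$ with $a_{ij}=0$. This uncovered set is nonempty because the permanent is positive. The zeros of row $i$ give a class of size $z_i$; rows without zeros give no class and contribute the factor $1$. Theorem 2 gives the bound; if the matrix has no zeros at all, the permanent is $m!$ and the bound is an equality. $\blacksquare$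

Triangular matrices with all entries $1$ on and above the diagonal, and $0$ below, give equality: $z_i=i-1$, so $\prod_i(z_i+1)=m!$, and the permanent is $1$, as computed in the first section.

## The equality case: statement

**Theorem 3.** (i) If $G$ is finite and equality $|A|=|G|/R$ holds in Theorem 2, then $A$ is a left coset of a subgroup of $G$.

(ii) For a finite group $G$, a subset $A\subseteq G$ and $n\ge1$, the following are equivalent:

* (a) $A$ is the complement of a union of $n$ cosets of subgroups, and $|A|=|G|/2^n$;
* (b) $A$ is a left coset of a subgroup $K$ with $|G:K|=2^n$ and $O^2(G)\le K$.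

(iii) If (a) holds with cosets $g_1H_1,\dots,g_nH_n$ and $A=aK$, then $K\le H_i$ for all $i$ and $\bigcap_iH_i=K$. In particular $O^2(G)\le H_i$ for all $i$, so all extremal configurations are pulled back from the $2$-group $G/O^2(G)$.

In particular, if $G$ has no subgroup of index $2$ (i.e. $O^2(G)=G$), the inequality of Theorem 1 is strict.

*The index alone does not decide.* In $A_4$ a subgroup $K$ of order $3$ has index $4=2^2$, but $O^2(A_4)=A_4\not\le K$. So (b) fails for $n=2$. One can see directly that (a) fails: proper subgroups of $A_4$ have order at most $4$, so two cosets cover at most $8$ of the $9$ elements outside $K$.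

*A positive example.* In $\mathbb Z/4$ with $n=2$, take $\{2\}$, a coset of $H_1=\{0\}$, and $\{1,3\}$, a coset of $H_2=\{0,2\}$. Then $A=\{0\}=K$, $|A|=4/2^2$, and $H_1\cap H_2=K$.

The last sentence of the theorem follows from (ii). First, $G$ has no subgroup of index $2$ if and only if $O^2(G)=G$: a subgroup of index $2$ is normal with quotient of order $2$, so it contains every element of odd order, hence $O^2(G)$; and if $O^2(G)\ne G$, the nontrivial $2$-group $G/O^2(G)$ has a subgroup of index $2$, whose preimage has index $2$ in $G$. Now if $O^2(G)=G$, then $K$ in (b) would have to be $G$, of index $1\ne2^n$. So (b), hence (a), is impossible.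

## Equality forces disjoint translates, and $A$ is a coset

We prove (i). The purpose is to exploit our freedom in the greedy process: any allowed start must finish within $R$ steps, and at equality there is no room for overlap.

Translate so that $1\in A$ (Step 1 of the proof of Theorem 2); if the translated set is a subgroup $K$, the original one is a left coset $aK$.

**Step 1: if $x\notin A$, then $xA\cap A=\emptyset$.** Suppose $x\notin A$ and $xA\cap A\ne\emptyset$. Start the greedy process with $x_1=1$, $x_2=x$, which is allowed since $x\notin x_1A$. It ends with $G=\bigcup_{j\le r}x_jA$ and $r\le R$. But $|A\cup xA|<2|A|$, so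
$$|G|\le|A\cup xA|+(r-2)|A|<r|A|,$$
and $r>|G|/|A|=R$, a contradiction.

**Step 2: $A$ is a subgroup.** Let $b,c\in A$ and $x=bc^{-1}$. Then $b=xc$ lies in $xA\cap A$, so $x\in A$ by Step 1. Thus $bc^{-1}\in A$ for all $b,c\in A$, and $1\in A$, so $A$ is a subgroup. This proves (i). $\blacksquare$

## Chains of index-two subgroups give extremal configurations

We prove (b)$\Rightarrow$(a). Let $K\ge O^2(G)$ have index $2^n$, and $A=aK$. Then $K/O^2(G)$ has index $2^n$ in the finite $2$-group $G/O^2(G)$. A proper subgroup of a finite $2$-group lies in a maximal subgroup, of index $2$. Applying this repeatedly, starting from the whole group and going down to $K/O^2(G)$, and taking preimages, we get a chain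
$$K=K_0<K_1<\dots<K_n=G$$
with all indices $2$. Each $K_i\setminus K_{i-1}$ is a left coset of $K_{i-1}$, and $G\setminus K=\bigcup_{i=1}^n(K_i\setminus K_{i-1})$. Multiplying by $a$ on the left, $G\setminus aK$ is a union of $n$ cosets, and $|aK|=|G|/2^n$. For $\mathbb Z/4$ and $K=\{0\}$ this is the configuration $\{2\},\{1,3\}$ above.

## Equality determines the span of the factors: $\bigcap_iH_i=K$

It remains to prove (a)$\Rightarrow$(b) and (iii). Assume (a). Every coset is a left coset of some subgroup, so write the cosets as $g_iH_i$. Replacing each $g_i$ by $a^{-1}g_i$ for some $a\in A$, we may assume $1\in A$; the $H_i$ do not change. With all classes of size $1$ we have $R=2^n$, so by (i) the set $A=K$ is a subgroup, and $|G:K|=2^n$. (Before the translation, $A=aK$ with this same $K$.)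

**Step 1: $K\le H_i$, $K\le g_iH_ig_i^{-1}$, and $\bigcap_iH_i=K$.** The purpose is to relate the subgroups $H_i$ to $K$. The tool is that the rank bound $2^n$ is now attained, so the space spanned by the $\varphi_S$ is completely determined.

Use $M,\varphi_S,\psi_S$ from (2). By (1), $M(x,y)\ne0\iff x^{-1}y\in K$. Let $\Phi$ be the $\mathbb Q$-span of the functions $\varphi_S$, $S\subseteq[n]$, so $\dim\Phi\le2^n$. By (2) every row $M(x,\cdot)$ lies in $\Phi$, and its support is $\{y:x^{-1}y\in K\}=xK$. Let $X$ be a transversal of the left cosets of $K$. The $2^n$ rows $M(x,\cdot)$, $x\in X$, are nonzero with pairwise disjoint supports, so they are linearly independent, and they form a basis of $\Phi$.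

The constant function $1=\varphi_\emptyset$ lies in $\Phi$, so $1=\sum_{x\in X}c_xM(x,\cdot)$ with $c_x\in\mathbb Q$. On $xK$ only the term of $x$ survives, so $c_xM(x,y)=1$ for all $y\in xK$. Hence $c_x\ne0$ and $M(x,\cdot)$ is constant on $xK$. The basis consists of nonzero multiples of the indicator functions of the left cosets of $K$, so
$$\Phi=\{\text{functions } G\to\mathbb Q \text{ constant on left cosets of } K\}. \tag{3}$$

Now $\varphi_{\{i\}}(y)=\lambda_i(yH_i)$ lies in $\Phi$. So $\lambda_i(ykH_i)=\lambda_i(yH_i)$ for all $y\in G$, $k\in K$, and injectivity gives $ykH_i=yH_i$. That is, $K\le H_i$.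

Conversely, let $D=\bigcap_iH_i$. Each $\varphi_S$ is constant on left cosets of $D$, so every function in $\Phi$ is. By (3) the indicator function of $K$ is in $\Phi$. It takes the value $1$ at the identity, so it is $1$ on all of $D$, and $D\le K$. Together with $K\le H_i$ for all $i$, this gives $D=K$.

The columns give the remaining inclusion. By (2) every column $M(\cdot,y)$ lies in the span $\Psi$ of the $\psi_S$, and $\dim\Psi\le2^n$. The support of $M(\cdot,y)$ is $\{x:x^{-1}y\in K\}=\{x:y^{-1}x\in K\}=yK$. For $y\in X$ we get $2^n$ columns with disjoint nonempty supports, a basis of $\Psi$. The function $\psi_{[n]}$ is an empty product, so $1\in\Psi$. Exactly as for rows, each column $M(\cdot,y)$ is constant on $yK$, and $\Psi$ is the space of functions constant on left cosets of $K$. It contains $\psi_{[n]\setminus\{i\}}(x)=-\lambda_i(xg_iH_i)$. Comparing the values at $x=k\in K$ and $x=1$, injectivity gives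
$$kg_iH_i=g_iH_i\qquad\text{for all }k\in K, \tag{4}$$
that is, $K\le g_iH_ig_i^{-1}$.

## Bipartite graphs on $G/H_i$ and elements of odd order

We still need $O^2(G)\le K$. Suppose an element $h$ of odd order is not in $K=A$. Then it is covered: $h\in g_iH_i$ for some $i$, so $hH_i=g_iH_i$, and multiplying by $h^j$ shows that each of the moves $h^jH_i\to h^{j+1}H_i$ has the form $xH_i\to xg_iH_i$. This suggests the graph $\Gamma_i$ with vertex set $G/H_i$ and edges
$$\{xH_i,\;xg_iH_i\},\qquad x\in G .$$
There are no loops, because $1\in A$ gives $1\notin g_iH_i$, hence $g_iH_i\ne H_i$. The powers of $h$ walk around a closed walk of odd length in $\Gamma_i$. So it suffices to show that $\Gamma_i$ is bipartite.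

*Examples.* For $G=\mathbb Z/3$, $H=\{0\}$, $g=1$, the graph is a triangle, and indeed $|A|=2>3/2$, so there is no equality. For the extremal configuration in $\mathbb Z/4$, the coset $\{2\}$ gives the edges $\{0,2\},\{1,3\}$ on four vertices, and $\{1,3\}$ gives one edge on two vertices. Both are bipartite.

**Step 2: $\Gamma_i$ is bipartite.** The idea is to describe $\Gamma_i$ entirely inside a Sylow $2$-subgroup, where a subgroup of index $2$ provides the coloring.

*$G=QK$ for a Sylow $2$-subgroup $Q$.* Write $|\cdot|_2$ and $|\cdot|_{2'}$ for the $2$-part and odd part of an order. Since $|G:K|=2^n$, we have $|K|_{2'}=|G|_{2'}$. The group $Q\cap K$ is a $2$-subgroup of $K$, so $|Q\cap K|\le|K|_2$, and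
$$|QK|=\frac{|Q||K|}{|Q\cap K|}\ge\frac{|Q||K|}{|K|_2}=|Q|\,|K|_{2'}=|Q|\,|G|_{2'}=|G| .$$

*Vertices in terms of $Q$.* Let $gH_i$ be a vertex and write $g=yk$ with $y\in Q$, $k\in K$. As $K\le H_i$ by Step 1, $gH_i=yH_i$. So every vertex is $yH_i$ with $y\in Q$, and for $y,y'\in Q$ we have $yH_i=y'H_i$ if and only if $y^{-1}y'\in Q\cap H_i$. The vertices correspond to the left cosets of $Q\cap H_i$ in $Q$. In particular $g_iH_i=q_iH_i$ for some $q_i\in Q$.

*Edges in terms of $Q$.* Let $x=yk$ with $y\in Q$, $k\in K$. Then $xH_i=yH_i$, and by (4)
$$xg_iH_i=ykg_iH_i=yg_iH_i=yq_iH_i .$$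
This is where the column half of Step 1 is needed. So the edges of $\Gamma_i$ are exactly $\{yH_i,yq_iH_i\}$ with $y\in Q$.

*The coloring.* We have $q_i\notin H_i$, because $q_iH_i=g_iH_i\ne H_i$. So $Q\cap H_i$ is a proper subgroup of the $2$-group $E=\langle Q\cap H_i,q_i\rangle$, and it is contained in a maximal subgroup $P$ of $E$, of index $2$ in $E$. Moreover $q_i\notin P$, since otherwise $P$ would contain both $Q\cap H_i$ and $q_i$, hence $E$. Each left coset of $E$ in $Q$ is a union of two left cosets of $P$. Color one of the two $0$ and the other $1$, in any way. Give the vertex $yH_i$, $y\in Q$, the color of $yP$. This is well defined: if $yH_i=y'H_i$ with $y,y'\in Q$, then $y^{-1}y'\in Q\cap H_i\le P$.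

The endpoints of an edge are $yH_i$ and $yq_iH_i$ with $y\in Q$. Since $q_i\in E\setminus P$, the cosets $yP$ and $yq_iP$ lie in the same coset $yE$ and are different. So they have different colors, and $\Gamma_i$ is bipartite.

**Step 3: $O^2(G)\le K$.** We now carry out the argument that led to the graph. Suppose $h\in G$ has odd order $\ell$ and $h\notin K$. Since $K=A$ is the uncovered set, $h\in g_iH_i$ for some $i$, that is, $hH_i=g_iH_i$. For every $j$, taking $x=h^j$, the vertices
$$h^jH_i\quad\text{and}\quad h^{j+1}H_i=h^jg_iH_i$$
are adjacent in $\Gamma_i$. Thus $H_i,hH_i,h^2H_i,\dots,h^\ell H_i=H_i$ is a closed walk of odd length $\ell$, which Step 2 rules out. So $K$ contains all elements of odd order, that is, $O^2(G)\le K$.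

Together with $|G:K|=2^n$ and $A=aK$ before translation, this proves (a)$\Rightarrow$(b). Step 1 gives $K\le H_i$ and $\bigcap_iH_i=K$, hence $O^2(G)\le K\le H_i$ for all $i$. Each $g_iH_i$, and $A$ itself, is then the full preimage of a coset in the $2$-group $G/O^2(G)$, which is (iii). $\blacksquare$
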